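\title{Unitary representability of topological groups\\ is not a uniform invariant}

\begin{abstract}
We answer in the negative a question of Megrelishvili: a topological group that is uniformly homeomorphic, for the left uniformities, to a unitarily representable group need not be unitarily representable. The counterexample is a Polish group with coinciding left and right uniformities, obtained from $\ell_2\times F_2^{\mathbb N}$ by twisting the multiplication with an unbounded quasimorphism of the free group $F_2$, scaled by $1/n$ in the $n$-th coordinate. More generally, the twist of $\ell_2\times\Gamma^{\mathbb N}$ by a bounded $2$-cocycle of a discrete group $\Gamma$ never changes the left uniformity, and it is unitarily representable exactly when the class of the cocycle in bounded cohomology vanishes. For amenable groups the question has a positive answer. The main tool is an estimate for unit vectors that are almost fixed by a set of representatives modulo a central subgroup: such vectors are almost fixed by the whole commutator subgroup.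
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{The question}

Topological groups are assumed Hausdorff. A topological group $G$ is \emph{unitarily representable} if it is topologically isomorphic to a subgroup of the unitary group $\mathcal U(\mathcal H)$ of some Hilbert space $\mathcal H$, with the strong operator topology; equivalently, if $G$ has a faithful strongly continuous unitary representation that is a homeomorphism onto its image. The \emph{left uniformity} of $G$ has the basic entourages $\{(x,y): x^{-1}y\in U\}$, where $U$ runs over the neighborhoods of the identity $e$; the \emph{right uniformity} is defined in the same way with $xy^{-1}$ in place of $x^{-1}y$. Two groups are \emph{uniformly homeomorphic} if there is a bijection $f$ between them, not required to respect multiplication, such that $f$ and $f^{-1}$ are uniformly continuous for the left uniformities. The following question of Megrelishvili appears in \cite{notes}.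

\begin{quote}
\emph{If $G$ is unitarily representable and $H$ is uniformly homeomorphic to $G$, must $H$ be unitarily representable?}
\end{quote}

To see what is being asked, take a strongly continuous unitary representation $\pi$ of $G$ and a unit vector $\xi$. Then $d(x,y)=\|\pi(x)\xi-\pi(y)\xi\|$ is a continuous pseudometric on $G$ with two features: it is \emph{Hilbertian}, that is, pulled back from a Hilbert space, and it is left invariant. A group is unitarily representable exactly when pseudometrics of this form generate its left uniformity (Lemma~\ref{lem:crit}). A uniform homeomorphism $f\colon H\to G$ transports them to pseudometrics $d(f(x),f(y))$ that are still Hilbertian and still generate the left uniformity of $H$. Only invariance is lost, and the question is whether it can be restored.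

The first cases suggest that it can. If $G$ is discrete then so is $H$, and the regular representation embeds $H$. The same happens when the identity of $G$ has a basis of open subgroups (Remark~\ref{rem:nonarch}). If $H$ has an invariant mean, one averages the transported pseudometrics over $H$ (Theorem~\ref{thm:C}). Nevertheless the answer is no, and the counterexample is built from a factor $F_2^{\mathbb N}$, for which the second argument works, and a factor $\ell_2$, for which the third does.

\subsection*{Results}

Throughout, $\mathbb N=\{1,2,\dots\}$, $\ell_2$ is the real Hilbert space with standard basis $(e_n)_{n\ge1}$, and $F_2=\langle a,b\rangle$ is the free group. We write $[x,y]=xyx^{-1}y^{-1}$, and $[E,E]$ is the algebraic commutator subgroup of a group $E$. For a discrete group $\Gamma$ the group $K=\Gamma^{\mathbb N}$ carries the product topology; the open subgroups $K_N=\{k\in K: k_1=\dots=k_N=e\}$ form a basis at its identity.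

A \emph{$2$-cocycle} on $\Gamma$ is a function $c\colon\Gamma\times\Gamma\to\mathbb R$ with
\begin{equation}\label{eq:cocycle}
c(x,y)+c(xy,z)=c(y,z)+c(x,yz)\qquad(x,y,z\in\Gamma).
\end{equation}
The \emph{coboundary} of $\beta\colon\Gamma\to\mathbb R$ is $d\beta(x,y)=\beta(x)+\beta(y)-\beta(xy)$. It is a cocycle, since both sides of \eqref{eq:cocycle} equal $\beta(x)+\beta(y)+\beta(z)-\beta(xyz)$. The \emph{bounded cohomology group} $H^2_b(\Gamma;\mathbb R)$ is the space of bounded cocycles modulo coboundaries of \emph{bounded} functions. We call $c$ \emph{normalized} if $c(e,\cdot)=c(\cdot,e)=0$. Every class has a normalized representative: setting $x=y=e$ and $y=z=e$ in \eqref{eq:cocycle} gives $c(e,z)=c(x,e)=c(e,e)$, and the constant $c(e,e)$ is its own coboundary, so it may be subtracted.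

Let $c$ be a normalized bounded cocycle and let $w=(w_n)\in\ell_2$ with all $w_n>0$. The \emph{twisted product} $H_c$ is the space $\ell_2\times K$ with the product topology and the multiplication
\begin{equation}\label{eq:mult}
(u,k)(v,l)=(u+v+\sigma(k,l),\,kl),\qquad \sigma(k,l)=\bigl(w_n\,c(k_n,l_n)\bigr)_{n\ge1}\in\ell_2 .
\end{equation}
For $c=0$ this is the direct product $\ell_2\times\Gamma^{\mathbb N}$.

For $\gamma\in F_2$ let $q(\gamma)$ be the number of occurrences of $ab$, as consecutive letters, in the reduced word of $\gamma$, minus the number of occurrences of $b^{-1}a^{-1}$. The function $q$ is unbounded, but $dq$ is a normalized bounded cocycle (Lemma~\ref{lem:q}).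

\begin{theorem}\label{thm:A}
Let $G=\ell_2\times F_2^{\mathbb N}$ be the direct product and let $H=H_c$ with $\Gamma=F_2$, $c=dq$ and $w_n=1/n$. Then $G$ and $H$ are Polish groups, and:
\begin{enumerate}
\item[(1)] $G$ is unitarily representable;
\item[(2)] the identity map of the set $\ell_2\times F_2^{\mathbb N}$ is a uniform homeomorphism $G\to H$ for the left uniformities, and in each of $G$ and $H$ the left and right uniformities coincide;
\item[(3)] $H$ is not unitarily representable.
\end{enumerate}
In particular, the answer to the question is no.
\end{theorem}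

For a general twist, representability is decided by bounded cohomology.

\begin{theorem}\label{thm:B}
Let $\Gamma$ be a discrete group, $c$ a normalized bounded $2$-cocycle on $\Gamma$, and $w\in\ell_2$ with all $w_n>0$. Then $H_c$ is a topological group, uniformly homeomorphic for the left uniformities, via the identity map, to the unitarily representable group $\ell_2\times\Gamma^{\mathbb N}$. Moreover,
\[
H_c\ \text{is unitarily representable}\iff [c]=0\ \text{in } H^2_b(\Gamma;\mathbb R).
\]
\end{theorem}

For a topological group $H$ let $LU(H)$ be the space of bounded real functions $F$ on $H$ with $\sup_g|F(gu)-F(g)|\to0$ as $u\to e$. It is stable under the right translations $F\mapsto F(\,\cdot\,h)$, because $guh=(gh)(h^{-1}uh)$. A \emph{mean} is a positive linear functional taking the value $1$ on the constant $1$, and $H$ is \emph{amenable} if $LU(H)$ has a mean invariant under all right translations. The inversion $g\mapsto g^{-1}$ turns this into the usual definition by left-invariant means.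

\begin{theorem}\label{thm:C}
Let $H$ be amenable and let $f\colon H\to G$ be a uniform homeomorphism onto its image, for the left uniformities, into a unitarily representable group $G$. Then $H$ is unitarily representable.
\end{theorem}

So the question has a positive answer whenever $H$ is amenable, whatever $G$ is, and every counterexample $H$ is non-amenable.

\subsection*{Outline}

Section~\ref{sec:pd} restates representability in terms of positive definite functions, and Section~\ref{sec:amen} proves Theorem~\ref{thm:C}. Section~\ref{sec:twist} shows that the uniformity does not see the twist, because the tails of $\sigma$ are uniformly small, while the algebra does: the small errors $w_nc$ accumulate along products of commutators. Section~\ref{sec:key} contains the main estimate, Proposition~\ref{prop:key}, which forbids such accumulation in a unitarily representable group. Section~\ref{sec:proofs} combines the two.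

\section{Positive definite functions}\label{sec:pd}

Inner products are linear in the first variable. A function $\varphi\colon G\to\mathbb C$ on a group is \emph{positive definite} if $\sum_{i,j}a_i\overline{a_j}\,\varphi(g_j^{-1}g_i)\ge0$ for all finite families $g_i\in G$, $a_i\in\mathbb C$, and \emph{normalized} if $\varphi(e)=1$. If $\pi$ is a unitary representation and $\xi$ a unit vector, then $\varphi(g)=\langle\pi(g)\xi,\xi\rangle$ is positive definite and normalized, and
\begin{equation}\label{eq:dist}
\|\pi(x)\xi-\pi(y)\xi\|^2=2-2\operatorname{Re}\varphi(x^{-1}y).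
\end{equation}
Conversely, by the GNS construction every normalized positive definite $\varphi$ has this form with $\xi$ cyclic, meaning that the vectors $\pi(h)\xi$ span a dense subspace; in particular $|\varphi|\le1$. If $G$ is a topological group and $\operatorname{Re}\varphi$ is continuous at $e$, then this $\pi$ is strongly continuous (and hence $\varphi$ is continuous): by \eqref{eq:dist}, $\|\pi(g)\pi(h)\xi-\pi(h)\xi\|^2=2-2\operatorname{Re}\varphi(h^{-1}gh)\to0$ as $g\to e$, and unitaries are uniformly bounded.

\begin{lemma}\label{lem:crit}
A topological group $G$ is unitarily representable if and only if for every neighborhood $O$ of $e$ there are a continuous normalized positive definite function $\varphi$ on $G$ and $\delta>0$ such that $\operatorname{Re}\varphi\le1-\delta$ on $G\setminus O$.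
\end{lemma}

\begin{proof}
Let $\pi$ be a representation that is a homeomorphism onto its image. If $O=G$ take $\varphi=1$. Otherwise, since $\pi(O)$ is a neighborhood of $I$ in $\pi(G)$, there are vectors $\xi_1,\dots,\xi_r$ and $\theta>0$ such that $g\in O$ whenever $\|\pi(g)\xi_i-\xi_i\|<\theta$ for all $i$. As $O\ne G$, the number $M=(\sum_i\|\xi_i\|^2)^{1/2}$ is positive. Let $\xi=M^{-1}(\xi_1\oplus\dots\oplus\xi_r)$ and $\varphi(g)=\langle\pi^{\oplus r}(g)\xi,\xi\rangle$. For $g\notin O$ we have $\|\pi^{\oplus r}(g)\xi-\xi\|\ge\theta/M$, so $\operatorname{Re}\varphi(g)\le1-\theta^2/(2M^2)$ by \eqref{eq:dist}.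

Conversely, choose $\varphi_O,\delta_O$ for each $O$, let $(\pi_O,\xi_O)$ be the GNS pair of $\varphi_O$, and put $\pi=\bigoplus_O\pi_O$. It is strongly continuous, by density of vectors with finitely many nonzero components. By \eqref{eq:dist}, $\|\pi(g)\xi_O-\xi_O\|^2<2\delta_O$ forces $g\in O$. Hence $\ker\pi\subset\bigcap_OO=\{e\}$, since $G$ is Hausdorff, and the inverse of $\pi\colon G\to\pi(G)$ is a homomorphism continuous at $I$.
\end{proof}

By \eqref{eq:dist} the condition says that $\|\pi(x)\xi-\pi(y)\xi\|<\sqrt{2\delta}$ implies $x^{-1}y\in O$, which is the description by pseudometrics given in the introduction. We use two sources of positive definite functions.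

\emph{Extension by zero.} If $L\le G$ is a subgroup and $\varphi$ is positive definite on $L$, its extension by $0$ is positive definite on $G$: the term $\varphi(g_j^{-1}g_i)$ vanishes unless $g_i,g_j$ lie in the same left coset $gL$, and then it equals $\varphi(l_j^{-1}l_i)$ with $g_i=gl_i$, $g_j=gl_j$. If $L$ is open and $\varphi$ is continuous, so is the extension.

\emph{The Gaussian} (Schoenberg). The function $e^{-\|u\|^2}$ is positive definite on $\ell_2$. Indeed,
\[
e^{-\|u_i-u_j\|^2}=e^{-\|u_i\|^2}e^{-\|u_j\|^2}\sum_{r\ge0}\frac{2^r}{r!}\langle u_i,u_j\rangle^r ,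
\]
and entrywise products of positive semidefinite matrices are positive semidefinite.

\begin{example}\label{ex:product}
For every discrete group $\Gamma$ the direct product $\ell_2\times\Gamma^{\mathbb N}$ is unitarily representable. A neighborhood of the identity contains a set
\[
W(r,N)=\{(u,k):\|u\|<r,\ k\in K_N\}.
\]
The projection $\ell_2\times K_N\to\ell_2$ is a homomorphism, so $(u,k)\mapsto e^{-\|u\|^2}$ is positive definite on the open subgroup $\ell_2\times K_N$. Its extension by zero is at most $e^{-r^2}<1$ outside $W(r,N)$, and Lemma~\ref{lem:crit} applies.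
\end{example}

\begin{remark}\label{rem:nonarch}
If the identity of $G$ has a basis of open subgroups, the question has a positive answer. Let $f\colon H\to G$ be a uniform homeomorphism and $O$ a neighborhood of $e$ in $H$. Choose an open subgroup $L\le G$ such that $f(x)^{-1}f(y)\in L$ implies $x^{-1}y\in O$, and a symmetric neighborhood $V$ of $e$ such that $x^{-1}y\in V$ implies $f(x)^{-1}f(y)\in L$. For $h=v_1\cdots v_j$ with $v_i\in V$, the images of $e,\ v_1,\ v_1v_2,\dots,h$ lie in one left coset of $L$, so $h\in O$. Thus $O$ contains the open subgroup generated by $V$, and its indicator function satisfies the condition of Lemma~\ref{lem:crit}. This is why $G=F_2^{\mathbb N}$ alone cannot give a counterexample.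
\end{remark}

\section{Averaging over an amenable group}\label{sec:amen}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We verify the condition of Lemma~\ref{lem:crit} for a neighborhood $O$ of $e$ in $H$. Since $f^{-1}$ is uniformly continuous on $f(H)$, there is a neighborhood $U$ of $e$ in $G$ such that $f(x)^{-1}f(y)\in U$ implies $x^{-1}y\in O$. Take $\varphi$ and $\delta$ for $G$ and $U$ from Lemma~\ref{lem:crit}, let $(\pi,\xi)$ be the GNS pair of $\varphi$, and put $\zeta(x)=\pi(f(x))\xi$ and
\[
\omega(x,y)=\operatorname{Re}\langle\zeta(y),\zeta(x)\rangle=\operatorname{Re}\varphi\bigl(f(x)^{-1}f(y)\bigr)=1-\tfrac12\|\zeta(x)-\zeta(y)\|^2 .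
\]
The kernel $\omega$ need not be a function of $x^{-1}y$, but it satisfies two bounds that depend only on $x^{-1}y$. By the choice of $U$,
\begin{equation}\label{eq:far}
x^{-1}y\notin O\ \Longrightarrow\ \omega(x,y)\le1-\delta .
\end{equation}
For $\varepsilon>0$ the set $\{\operatorname{Re}\varphi>1-\varepsilon\}$ is a neighborhood of $e$ in $G$, so uniform continuity of $f$ gives a neighborhood $O_\varepsilon$ of $e$ in $H$ with
\begin{equation}\label{eq:near}
x^{-1}y\in O_\varepsilon\ \Longrightarrow\ \omega(x,y)\ge1-\varepsilon,\quad\text{that is,}\quad\|\zeta(x)-\zeta(y)\|\le\sqrt{2\varepsilon}.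
\end{equation}
Both bounds survive averaging over left translates of $(x,y)$.

Fix $x,y$ and let $F(g)=\omega(gx,gy)$. Then $F\in LU(H)$: we have
\[
|F(gu)-F(g)|\le\|\zeta(gux)-\zeta(gx)\|+\|\zeta(guy)-\zeta(gy)\|,
\]
and $(gx)^{-1}(gux)=x^{-1}ux$ and $(gy)^{-1}(guy)=y^{-1}uy$ do not depend on $g$ and lie in $O_\varepsilon$ for $u$ close to $e$, so the right side is at most $2\sqrt{2\varepsilon}$ by \eqref{eq:near}. Let $\mathbf m$ be the invariant mean and $\Phi(x,y)=\mathbf m(F)$. Replacing $(x,y)$ by $(hx,hy)$ replaces $F$ by $F(\,\cdot\,h)$, so $\Phi(hx,hy)=\Phi(x,y)$, and $\Phi(x,y)=\psi(x^{-1}y)$ with $\psi(h)=\Phi(e,h)$. For real $a_i$ and every $g$,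
\[
\sum_{i,j}a_ia_j\,\omega(gx_j,gx_i)=\Bigl\|\sum_ia_i\zeta(gx_i)\Bigr\|^2\ge0 ,
\]
and applying $\mathbf m$ shows that the real symmetric matrix $(\Phi(x_j,x_i))$ is positive semidefinite. Hence $\psi$ is positive definite, and $\psi(e)=1$. Since $g^{-1}(gh)=h$, \eqref{eq:near} gives $1-\varepsilon\le\psi\le1$ on $O_\varepsilon$, so $\psi$ is continuous at $e$ and therefore continuous, and \eqref{eq:far} gives $\psi\le1-\delta$ outside $O$.
\end{proof}

Abelian groups are amenable, so a counterexample $H$ cannot be abelian. Together with Remark~\ref{rem:nonarch} this suggests looking for a group in which a non-amenable discrete group interacts with a group such as $\ell_2$ that has no small open subgroups.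

\section{Twisted products}\label{sec:twist}

Fix $\Gamma$, $c$, $w$ as in Theorem~\ref{thm:B}, let $|c|\le C$, and put $t_N=(\sum_{n>N}w_n^2)^{1/2}$, so that $t_N\to0$.

\subsection*{The uniformity does not see the twist}

\begin{proposition}\label{prop:group}
\begin{enumerate}
\item[(a)] $H_c$ is a topological group with identity $(0,e)$ and $(u,k)^{-1}=(-u-\sigma(k^{-1},k),k^{-1})$. It is Polish if $\Gamma$ is countable.
\item[(b)] The left and the right uniformity of $H_c$ both have as a basis the entourages
\[
D(r,N)=\{((u,k),(v,l)):\ \|u-v\|<r,\ k_n=l_n\text{ for } n\le N\},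
\]
which do not depend on $c$.
\item[(c)] If $c=d\beta$ with $\beta$ bounded, then $H_c$ is topologically isomorphic to the direct product $\ell_2\times\Gamma^{\mathbb N}$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) The two ways of multiplying three elements over $k,l,m\in K$ produce the correction terms $\sigma(k,l)+\sigma(kl,m)$ and $\sigma(l,m)+\sigma(k,lm)$, which agree by \eqref{eq:cocycle}. Since $c$ is normalized, $(0,e)$ is an identity, and \eqref{eq:mult} shows that the stated element is a left inverse; so $H_c$ is a group. If $k,k'$ agree in the first $N$ coordinates, and so do $l,l'$, then $\sigma(k,l)-\sigma(k',l')$ vanishes in these coordinates and has norm at most $2Ct_N$. Thus $\sigma\colon K\times K\to\ell_2$ is continuous, and so are multiplication and inversion. For countable $\Gamma$ the space $\ell_2\times\Gamma^{\mathbb N}$ is a countable product of Polish spaces.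

(b) From \eqref{eq:mult} and (a),
\begin{align*}
(u,k)^{-1}(v,l)&=\bigl(v-u+\sigma(k^{-1},l)-\sigma(k^{-1},k),\ k^{-1}l\bigr),\\
(u,k)(v,l)^{-1}&=\bigl(u-v+\sigma(k,l^{-1})-\sigma(l^{-1},l),\ kl^{-1}\bigr).
\end{align*}
Each of the conditions $k^{-1}l\in K_N$ and $kl^{-1}\in K_N$ means that $k_n=l_n$ for $n\le N$. Assume this. In the first formula the two $\sigma$-terms cancel in the coordinates $n\le N$. In the second they cancel as well, because \eqref{eq:cocycle} for the triple $(x,x^{-1},x)$ gives $c(x,x^{-1})=c(x^{-1},x)$. So in both formulas the $\ell_2$-coordinate differs from $\pm(v-u)$ by at most $2Ct_N$ in norm. Let $L(r,N)$ be the left or the right entourage defined by the neighborhood $W(r,N)$ of Example~\ref{ex:product}. Given $r$ and $N$, choose $N'\ge N$ with $2Ct_{N'}\le r/2$. Then $D(r/2,N')\subset L(r,N')\subset L(r,N)$ and $L(r/2,N')\subset D(r,N')\subset D(r,N)$.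

(c) Let $B(k)=(w_n\beta(k_n))_n\in\ell_2$. Then $\sigma(k,l)+B(kl)=B(k)+B(l)$, so $(u,k)\mapsto(u+B(k),k)$ is a group isomorphism onto the direct product. It is a homeomorphism because $B$ is continuous: if $k,k'$ agree in the first $N$ coordinates then $\|B(k)-B(k')\|\le2t_N\sup|\beta|$.
\end{proof}

The argument of Example~\ref{ex:product} breaks down for $H_c$ at one point. On the open subgroup $\ell_2\times K_N$ the projection to $\ell_2$ is a homomorphism only up to the error $\|\sigma(k,l)\|\le Ct_N$. The error is small, but it can accumulate in long products, and we now isolate a single coordinate to see how.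

\subsection*{One coordinate}

Let $E_c=\mathbb R\times\Gamma$ with $(s,x)(t,y)=(s+t+c(x,y),xy)$. By the computation in Proposition~\ref{prop:group}(a) this is a group with $(s,x)^{-1}=(-s-c(x^{-1},x),x^{-1})$, and $\mathbb R\times\{e\}$ is central since $(s,e)(t,y)=(s+t,y)=(t,y)(s,e)$. The \emph{height} $p(s,x)=s$ satisfies
\begin{equation}\label{eq:defect}
|p(gh)-p(g)-p(h)|\le C\qquad(g,h\in E_c).
\end{equation}
For each $n$ the map
\[
j_n\colon E_c\to H_c,\qquad j_n(s,x)=(w_ns\,e_n,\ x\text{ in place }n\text{ and }e\text{ elsewhere}),
\]
is a homomorphism, since $c(e,e)=0$ kills the other coordinates of $\sigma$. Two facts about $j_n$ pull in opposite directions. The $\ell_2$-coordinate of $j_n(g)$ has norm $w_n|p(g)|$, so elements of large height are far from the identity, for every $n$. On the other hand $j_n(\{0\}\times\Gamma)\subset\{0\}\times K_N$ for $n>N$, so the \emph{whole} set of elements of height zero lands in any prescribed neighborhood of the identity once $n$ is large. This set is a set of representatives of $E_c$ modulo the central subgroup $\mathbb R\times\{e\}$.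

Suppose that $c=dq$ for a possibly unbounded function $q$ with $q(e)=0$; a function whose coboundary is bounded is called a \emph{quasimorphism}. Then
\begin{equation}\label{eq:untwist}
E_c\to\mathbb R\times\Gamma,\qquad(s,x)\mapsto(s+q(x),x)
\end{equation}
is an isomorphism onto the direct product, which makes heights easy to compute.

\begin{example}\label{ex:Z}
Let $\Gamma=\mathbb Z$ and $q(m)=\lfloor m/2\rfloor$. The map \eqref{eq:untwist} sends $(0,1)$ to $(0,1)$, whose $j$-th power in the direct product is $(0,j)$; so $(0,1)^j=(-\lfloor j/2\rfloor,j)$ in $E_c$. Products of elements of height zero have unbounded height. Yet $c=d\beta$ for the bounded function $\beta(m)=q(m)-m/2$, so $H_c$ is representable by Proposition~\ref{prop:group}(c) and Example~\ref{ex:product}. The drift in height is accounted for by the homomorphism $m\mapsto m/2$ and is no obstruction. Homomorphisms to $\mathbb R$ vanish on commutators, so we look for drift inside the commutator subgroup.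
\end{example}

\begin{lemma}\label{lem:q}
The function $q$ on $F_2$ satisfies $q(e)=0$, $q(\gamma^{-1})=-q(\gamma)$, $|dq|\le3$, and $q([a,b]^j)=j$ for $j\ge1$. In particular $c=dq$ is a normalized bounded cocycle.
\end{lemma}

\begin{proof}
Inverting a reduced word reverses it and inverts each letter, which exchanges occurrences of $ab$ and of $b^{-1}a^{-1}$; this gives the second identity. If the concatenation $\gamma_1\gamma_2$ of two reduced words is reduced, the only pair of consecutive letters not contained in $\gamma_1$ or in $\gamma_2$ is the one at the junction, so $q(\gamma_1\gamma_2)=q(\gamma_1)+q(\gamma_2)+i$ with $i\in\{-1,0,1\}$. Given $\gamma,\gamma'$, let $\tau$ be the longest final segment of $\gamma$ that cancels in $\gamma\gamma'$. Then $\gamma=\gamma_1\tau$ and $\gamma'=\tau^{-1}\gamma_2$ with $\gamma_1\tau$, $\tau^{-1}\gamma_2$ and $\gamma_1\gamma_2$ reduced, and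
\[
dq(\gamma,\gamma')=\bigl(q(\gamma_1)+q(\tau)+i_1\bigr)+\bigl(q(\tau^{-1})+q(\gamma_2)+i_2\bigr)-\bigl(q(\gamma_1)+q(\gamma_2)+i_3\bigr)=i_1+i_2-i_3 .
\]
The word $(aba^{-1}b^{-1})^j$ is reduced, and its consecutive pairs are among $ab$, $ba^{-1}$, $a^{-1}b^{-1}$, $b^{-1}a$; the pair $ab$ occurs $j$ times and $b^{-1}a^{-1}$ never. Finally, $dq(e,\gamma)=dq(\gamma,e)=q(e)=0$.
\end{proof}

\begin{example}\label{ex:F2}
Let $\Gamma=F_2$ and $c=dq$. Since $q(a)=q(b)=0$, the map \eqref{eq:untwist} sends $[(0,a),(0,b)]^j$ to $(0,[a,b]^j)$, and therefore
\[
[(0,a),(0,b)]^j=(-j,\,[a,b]^j)\quad\text{in }E_c .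
\]
So the height is unbounded on $[E_c,E_c]$. With $w_n=1/n$ and $j=n$, the image of this element under $j_n$ has $\ell_2$-coordinate $-e_n$, of norm $1$. In the untwisted group $G$, by contrast, every product of commutators has $\ell_2$-coordinate $0$.
\end{example}

\section{Almost fixed vectors and the commutator subgroup}\label{sec:key}

The following estimate shows that the behavior in Example~\ref{ex:F2} is incompatible with Lemma~\ref{lem:crit}.

\begin{proposition}\label{prop:key}
Let $E$ be a countable group, $Z\le E$ a central subgroup, and $S\subset E$ a subset with $SZ=E$. Let $\pi$ be a unitary representation of $E$, $\xi$ a unit vector, and $\varphi(g)=\langle\pi(g)\xi,\xi\rangle$. If $0\le\varepsilon\le1$ and $\operatorname{Re}\varphi(s)\ge1-\varepsilon$ for all $s\in S$, then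
\[
\operatorname{Re}\varphi(g)\ge1-8\varepsilon\qquad\text{for all }g\in[E,E].
\]
\end{proposition}

The content is that the bound does not depend on $g$. Since $Z$ is central, $[sz,s'z']=[s,s']$, so every commutator is a product of four elements of $S\cup S^{-1}$, each moving $\xi$ by at most $\sqrt{2\varepsilon}$ by \eqref{eq:dist}. The triangle inequality $\|\pi(gh)\xi-\xi\|\le\|\pi(g)\xi-\xi\|+\|\pi(h)\xi-\xi\|$ shows that a product of $j$ commutators moves $\xi$ by at most $4j\sqrt{2\varepsilon}$. This proves the case $\varepsilon=0$. In the application, however, $\varepsilon$ is fixed first and the element of Example~\ref{ex:F2} is written with $n$ commutators, where $n$ is large.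

Neither hypothesis nor conclusion can be changed freely. Let $\pi$ be the regular representation of $E$ and $\xi=\delta_e$, so that $\varphi(g)=0$ for $g\neq e$, and take $Z=E$, $S=\{e\}$, $\varepsilon=0$. For $E$ non-abelian this shows that the statement fails if $Z$ is not central. For $E=\mathbb Z$ it shows that nothing can be said about $\varphi$ on $Z$ itself.

\subsection*{Almost invariant lines}

Consider first the case where $Z$ acts by scalars of modulus one. Then $|\varphi(sz)|=|\varphi(s)|$, so $|\varphi|\ge1-\varepsilon$ on all of $E$. The vector $\xi$ is not almost fixed by $E$, but the line $\mathbb C\xi$ is. We expect a nearby line that is exactly invariant; on it $E$ acts by a character, so $[E,E]$ fixes it pointwise. To find the line, we replace $\xi$ by the projection onto $\mathbb C\xi$, which is a vector in a representation where the scalars act trivially.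

Recall that the Hilbert--Schmidt operators on $\mathcal H$ form a Hilbert space $HS(\mathcal H)$ with $\langle A,B\rangle=\operatorname{tr}(B^*A)$. They are compact, the operator norm is at most $\|A\|_{HS}$, and for $A\ge0$ the number $\|A\|_{HS}^2$ is the sum of the squares of the eigenvalues, with multiplicity. If $P_\eta$ is the projection onto the line spanned by a unit vector $\eta$, then $\langle A,P_\eta\rangle=\langle A\eta,\eta\rangle$.

Fix a probability measure $\kappa$ on $E$ with $\kappa(g)=\kappa(g^{-1})>0$ for all $g$; it exists because $E$ is countable. Let $\kappa^{*j}$ be its $j$-th convolution power, again a probability measure. The next lemma does not involve $Z$.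

\begin{lemma}\label{lem:line}
Let $f$ be a normalized positive definite function on a countable group $E$. Then the limit
\[
m(f)=\lim_{j\to\infty}\sum_{g\in E}\kappa^{*j}(g)\,|f(g)|^2\in[0,1]
\]
exists, and $\operatorname{Re}f(g)\ge4m(f)-3$ for all $g\in[E,E]$.
\end{lemma}

\begin{proof}
Let $(\pi,\mathcal H,\xi)$ be the GNS triple of $f$ and $P=P_\xi$. The formula $\rho(g)A=\pi(g)A\pi(g)^*$ defines a unitary representation of $E$ on $HS(\mathcal H)$, and $\rho(g)P=P_{\pi(g)\xi}$, so
\[
\langle\rho(g)P,P\rangle=|\langle\pi(g)\xi,\xi\rangle|^2=|f(g)|^2 .
\]
Let $T$ be the orthogonal projection of $P$ onto the closed subspace $\mathcal I$ of $\rho$-invariant operators, that is, of those commuting with $\pi(E)$, and let $m=\|T\|_{HS}^2=\langle T,P\rangle=\langle T\xi,\xi\rangle$. Then $0\le m\le\|P\|_{HS}^2=1$.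

\emph{The limit equals $m$, and $T\ge0$.} The operator $M=\sum_g\kappa(g)\rho(g)$ on $HS(\mathcal H)$ is a contraction, self-adjoint because $\kappa$ is symmetric. Separating the term $g=e$ gives $\langle MA,A\rangle\ge(2\kappa(e)-1)\|A\|_{HS}^2$, so the spectrum of $M$ lies in $[2\kappa(e)-1,1]$ and omits $-1$. On this interval $t^j$ converges boundedly to the indicator function of $\{1\}$, so by the spectral theorem $M^j$ converges strongly to the projection onto $\ker(1-M)$. This kernel contains $\mathcal I$. Conversely, if $MA=A$ then $\sum_g\kappa(g)\bigl(\|A\|_{HS}^2-\operatorname{Re}\langle\rho(g)A,A\rangle\bigr)=0$; all terms are nonnegative and $\kappa$ has full support, so $\|\rho(g)A-A\|_{HS}^2=2\|A\|_{HS}^2-2\operatorname{Re}\langle\rho(g)A,A\rangle=0$ for all $g$. Hence $M^jP\to T$ in $HS(\mathcal H)$. Since $M^jP=\sum_g\kappa^{*j}(g)P_{\pi(g)\xi}\ge0$, we get $T\ge0$, and $\sum_g\kappa^{*j}(g)|f(g)|^2=\langle M^jP,P\rangle\to\langle T,P\rangle=m$.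

\emph{The invariant line.} If $m\le\frac12$ then $4m-3\le-1\le\operatorname{Re}f(g)$. Let $m>\frac12$. Then $T$ is a nonzero positive compact operator. Let $\lambda=\|T\|$ be its largest eigenvalue, $F$ the eigenspace, and $d=\dim F<\infty$. As $T$ commutes with $\pi(E)$, the subspaces $F$ and $F^\perp$ are invariant. We have $m=\langle T\xi,\xi\rangle\le\lambda$ and $d\lambda^2\le\|T\|_{HS}^2=m\le\lambda$, so $d\le1/\lambda\le1/m<2$. Thus $F=\mathbb C\eta$ for a unit vector $\eta$, and $P_\eta\in\mathcal I$. Since $P-T\perp\mathcal I$,
\[
|\langle\xi,\eta\rangle|^2=\langle P,P_\eta\rangle=\langle T,P_\eta\rangle=\langle T\eta,\eta\rangle=\lambda .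
\]
Write $\xi=\langle\xi,\eta\rangle\eta+\xi'$ with $\xi'\in F^\perp$ and $\|\xi'\|^2=1-\lambda$. The group $E$ acts on $F$ through a homomorphism to the circle group, so $\pi(g)\eta=\eta$ for $g\in[E,E]$. For such $g$,
\[
\operatorname{Re}f(g)=\lambda+\operatorname{Re}\langle\pi(g)\xi',\xi'\rangle\ge2\lambda-1\ge2m-1\ge4m-3 ,
\]
where the last step uses $m\le1$.
\end{proof}

The threshold $\frac12$ is the true one. For an irreducible representation of dimension $d$, Schur's lemma gives $\mathcal I=\mathbb CI$, so $T=I/d$ and $m=1/d$. For the quaternion group $\{\pm1,\pm i,\pm j,\pm k\}$ acting on $\mathbb C^2$ we get $m=\frac12$, there is no invariant line, and the commutator $[i,j]=-1$ has $f(-1)=-1=4m-3$.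

Lemma~\ref{lem:line} settles the scalar case: if $|\varphi|\ge1-\varepsilon$ on $E$ then $m(\varphi)\ge(1-\varepsilon)^2\ge1-2\varepsilon$, and $4(1-2\varepsilon)-3=1-8\varepsilon$.

\subsection*{Disintegration over the center}

In general $\varphi$ may be small on $Z$ and $m(\varphi)$ gives no information. We therefore write $\varphi$ as an integral of positive definite functions $f_\chi$, on each of which $Z$ acts through a character $\chi$. One difficulty remains. The hypothesis gives, for each $g$ separately, that $|f_\chi(g)|$ is close to $1$ for most $\chi$; the exceptional set may depend on $g$, so we have no lower bound for $\inf_g|f_\chi(g)|$. This is why Lemma~\ref{lem:line} is stated for the quantity $m(f)$, a limit of averages of $|f|^2$ that can be exchanged with the integral over $\chi$, and with a bound $4m-3$ that is affine in $m$ and valid for all $m$.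

We use the spectral theorem for a unitary representation $\pi$ of a countable abelian group $Z$: on the compact dual group $X=\widehat Z$ there is a unique projection-valued Borel measure $\Pi$ with $\pi(z)=\int_X\chi(z)\,d\Pi(\chi)$, and then $\Pi(B)\pi(z)=\int_B\chi(z)\,d\Pi(\chi)$ for Borel sets $B$.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Let $\Pi$ be the measure attached to $\pi|_Z$. For $g\in E$, the measure $B\mapsto\pi(g)\Pi(B)\pi(g)^*$ also represents $\pi|_Z$, because $Z$ is central; by uniqueness $\Pi(B)$ commutes with $\pi(g)$. Define complex measures on $X$ by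
\[
\nu_g(B)=\langle\Pi(B)\pi(g)\xi,\xi\rangle=\langle\pi(g)\Pi(B)\xi,\Pi(B)\xi\rangle ,
\]
and let $\mu=\nu_e$, a probability measure. Then $|\nu_g(B)|\le\|\Pi(B)\xi\|^2=\mu(B)$, so $\nu_g$ has a Borel density $\chi\mapsto f_\chi(g)$ with respect to $\mu$, and $\varphi(g)=\nu_g(X)=\int_Xf_\chi(g)\,d\mu(\chi)$. For every Borel set $B$, every finitely supported $\alpha\colon E\to\mathbb Q(i)$, and $z\in Z$, $g\in E$,
\[
\sum_{g',h}\alpha_{g'}\overline{\alpha_h}\,\nu_{h^{-1}g'}(B)=\Bigl\|\sum_{g'}\alpha_{g'}\pi(g')\Pi(B)\xi\Bigr\|^2\ge0,\qquad\nu_{zg}(B)=\int_B\chi(z)\,d\nu_g(\chi).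
\]
Since $B$ is arbitrary, each relation passes to the densities for $\mu$-almost every $\chi$. There are countably many choices of $\alpha$, $z$, $g$, because $E$ is countable. So there is a Borel set $X_0$ with $\mu(X_0)=1$ such that for every $\chi\in X_0$ the function $f_\chi$ on $E$ is normalized, positive definite (pass from $\mathbb Q(i)$ to $\mathbb C$ by density), and satisfies $f_\chi(zg)=\chi(z)f_\chi(g)$ for all $z\in Z$, $g\in E$.

Let $g\in E$ and write $g=sz=zs$ with $s\in S$, $z\in Z$. Then $|f_\chi(g)|=|f_\chi(s)|$ on $X_0$, and the Cauchy--Schwarz inequality gives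
\[
\int|f_\chi(g)|^2\,d\mu=\int|f_\chi(s)|^2\,d\mu\ge\Bigl|\int f_\chi(s)\,d\mu\Bigr|^2=|\varphi(s)|^2\ge(1-\varepsilon)^2 ,
\]
where $\varepsilon\le1$ is used to square the hypothesis. By Lemma~\ref{lem:line}, $\chi\mapsto m(f_\chi)$ is the pointwise limit on $X_0$ of the Borel functions $\sum_g\kappa^{*j}(g)|f_\chi(g)|^2$, which take values in $[0,1]$. By dominated convergence,
\[
\int m(f_\chi)\,d\mu=\lim_{j\to\infty}\sum_g\kappa^{*j}(g)\int|f_\chi(g)|^2\,d\mu\ge(1-\varepsilon)^2\ge1-2\varepsilon .
\]
Integrating the inequality of Lemma~\ref{lem:line}, for $g\in[E,E]$ we obtain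
\[
\operatorname{Re}\varphi(g)=\int\operatorname{Re}f_\chi(g)\,d\mu\ge4(1-2\varepsilon)-3=1-8\varepsilon .\qedhere
\]
\end{proof}

\section{Height on the commutator subgroup}\label{sec:proofs}

We return to the setting of Section~\ref{sec:twist}.

\begin{proposition}\label{prop:height}
If the height $p$ is unbounded on $[E_c,E_c]$, then $H_c$ is not unitarily representable.
\end{proposition}

\begin{proof}
Suppose it is. Let $O=\{(u,k):\|u\|<1\}$, an open neighborhood of the identity, take $\varphi$ and $\delta$ from Lemma~\ref{lem:crit}, and let $(\pi,\xi)$ be the GNS pair of $\varphi$. Choose $\varepsilon\in(0,1]$ with $8\varepsilon<\delta$. By continuity $\operatorname{Re}\varphi\ge1-\varepsilon$ on some $W(r,N)$, in particular on $\{0\}\times K_N$. Fix $n>N$. Since $w_n>0$, there is $g\in[E_c,E_c]$ with $w_n|p(g)|\ge1$. Then $j_n(g)\notin O$, so $\operatorname{Re}\varphi(j_n(g))\le1-\delta$.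

To apply Proposition~\ref{prop:key} we need a countable group. The element $g$ is a product of commutators of finitely many elements $(s_i,x_i)$. Let $\Gamma_0\le\Gamma$ be generated by the $x_i$, and let $\Lambda\le\mathbb R$ be generated by the $s_i$ and the values of $c$ on $\Gamma_0\times\Gamma_0$. Both are countable. The formulas for product and inverse in $E_c$ show that $E=\Lambda\times\Gamma_0$ is a subgroup, and $g\in[E,E]$. The subgroup $Z=\Lambda\times\{e\}$ is central, and $S=\{0\}\times\Gamma_0$ satisfies $SZ=E$ because $(0,x)(s,e)=(s,x)$. Since $j_n(S)\subset\{0\}\times K_N$, Proposition~\ref{prop:key} applies to $\pi\circ j_n|_E$ and $\xi$, and gives $\operatorname{Re}\varphi(j_n(g))\ge1-8\varepsilon>1-\delta$, a contradiction.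
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
By Lemma~\ref{lem:q} the group $H$ is a twisted product, and $G$ is the twisted product with $c=0$. Both are Polish groups by Proposition~\ref{prop:group}(a), and (2) is Proposition~\ref{prop:group}(b) applied to both. Statement (1) is Example~\ref{ex:product}. Statement (3) follows from Example~\ref{ex:F2} and Proposition~\ref{prop:height}; the element used in the proof is $g=(-n,[a,b]^n)$.
\end{proof}

For Theorem~\ref{thm:B} we must produce commutators of large height from the sole assumption $[c]\ne0$. By \eqref{eq:defect} the height is a quasimorphism on $E_c$. We replace it by a quasimorphism at bounded distance that is additive on powers; for such a function, being bounded on a subgroup means vanishing on it.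

\begin{lemma}\label{lem:homog}
If $p$ is bounded on $[E_c,E_c]$, then $[c]=0$ in $H^2_b(\Gamma;\mathbb R)$.
\end{lemma}

\begin{proof}
By induction on $i$, \eqref{eq:defect} gives $|p(h^i)-ip(h)|\le(i-1)C$ for $h\in E_c$ and $i\ge1$. With $h=g^j$, dividing by $ij$, we get $|p(g^{ij})/(ij)-p(g^j)/j|\le C/j$. Exchanging $i$ and $j$ and adding, $|p(g^i)/i-p(g^j)/j|\le C/i+C/j$. Hence $\bar p(g)=\lim_ip(g^i)/i$ exists, and $|\bar p-p|\le C$ (take $j=1$). Passing to the subsequence of multiples of $j$ gives $\bar p(g^j)=j\bar p(g)$ for $j\ge1$. Comparing each of the three terms with $p$ gives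
\[
|\bar p(gh)-\bar p(g)-\bar p(h)|\le3C+C=4C .
\]

If $p$ is bounded on $[E_c,E_c]$ then so is $\bar p$. For $v$ in this subgroup, $j\bar p(v)=\bar p(v^j)$ stays bounded, so $\bar p(v)=0$. Let $g,h\in E_c$. The elements $(gh)^j$ and $g^jh^j$ have the same image in the abelianization, so $(gh)^j=g^jh^jv_j$ with $v_j\in[E_c,E_c]$. Two applications of the last inequality give $|j\bar p(gh)-j\bar p(g)-j\bar p(h)|\le8C$ for all $j$. Thus $\bar p$ is a homomorphism.

Put $\beta(x)=\bar p(0,x)$. Then $|\beta|\le C$, since $p(0,x)=0$. Also $\bar p(s,e)=s$, since $(s,e)^i=(is,e)$. Applying $\bar p$ to $(0,x)(0,y)=(c(x,y),e)\,(0,xy)$ yields $\beta(x)+\beta(y)=c(x,y)+\beta(xy)$, that is, $c=d\beta$.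
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The first sentence follows from Proposition~\ref{prop:group}(a),(b), applied to $c$ and to $0$, and Example~\ref{ex:product}. If $[c]=0$, then $H_c$ is isomorphic to $\ell_2\times\Gamma^{\mathbb N}$ by Proposition~\ref{prop:group}(c), hence representable. If $[c]\ne0$, then $p$ is unbounded on $[E_c,E_c]$ by Lemma~\ref{lem:homog}, and Proposition~\ref{prop:height} applies.
\end{proof}

We close with three observations on the ingredients of the construction.

\begin{remark}[The weights]
The condition $w\in\ell_2$ makes $\sigma$ take values in $\ell_2$ and gives $t_N\to0$, on which Proposition~\ref{prop:group} rests. Positivity of $w_n$ is used, for one arbitrarily large $n$, in Proposition~\ref{prop:height}. If only finitely many coordinates were twisted, say $w_n=0$ for $n>N_0$, then $\sigma$ would vanish on $K_N\times K_N$ for $N\ge N_0$, and the functions of Example~\ref{ex:product} would show that the group is representable for every $c$.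
\end{remark}

\begin{remark}[The norm topology]
For the group $H$ of Theorem~\ref{thm:A} let $Q(k)=(q(k_n)/n)_n\in\mathbb R^{\mathbb N}$. Since $\sigma(k,l)=Q(k)+Q(l)-Q(kl)$, the map $(u,k)\mapsto(u+Q(k),k)$ is an injective homomorphism of $H$ into the direct product $\mathbb R^{\mathbb N}\times F_2^{\mathbb N}$, with image $\{(A,k):A-Q(k)\in\ell_2\}$, and it is continuous for the product topology. The target is unitarily representable: as in Example~\ref{ex:product}, use the functions $\exp(-\sum_{n\le N}A_n^2)$ on $\mathbb R^{\mathbb N}\times K_N$, extended by zero. So $H$ has a faithful strongly continuous unitary representation; what fails is that any such representation be a homeomorphism onto its image. The norm enters in Proposition~\ref{prop:height}, where the vectors $-e_n$ stay outside the open unit ball although they tend to $0$ coordinatewise.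
\end{remark}

\begin{remark}[The group $\Gamma$]
If $\Gamma$ is amenable, no bounded twist gives a counterexample. Let $\mathbf m$ be a left-invariant mean on the bounded functions on $\Gamma$ and let $\beta(x)$ be the mean of $z\mapsto c(x,z)$, so that $|\beta|\le C$. Averaging \eqref{eq:cocycle} over $z$ gives $c(x,y)+\beta(xy)=\beta(y)+\beta(x)$, hence $[c]=0$.
\end{remark}

\begin{thebibliography}{1}

\bibitem{notes}
\emph{On Group and Semigroup Compactifications of Topological Groups},
\texttt{http://www3.uji.es/\~{}jgalindo/Inv/notesSemCompBook.pdf}.

\end{thebibliography}
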